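# Embedded components of large degree and the Noether exponent

Throughout, $\mathbf k$ is an algebraically closed field of any characteristic, and $\mathbf k[X]=\mathbf k[X_1,\dots,X_n]$.

## 1. Principal ideals, and the bound they suggest

Let $I\subsetneq\mathbf k[X]$ be an ideal. If a polynomial $h$ vanishes on the zero set of $I$, then some power of $h$ lies in $I$. Since $\operatorname{rad}I$ is finitely generated, one exponent serves all such $h$ and all their products.

**Definition (Noether exponent).** $\mu_I$ is the smallest $\mu\ge 1$ with $(\operatorname{rad}I)^\mu\subset I$.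

Thus $\mu_I\ge2$ if and only if $I\neq\operatorname{rad}I$. For example, let $I=(x^2,xy)\subset\mathbf k[x,y]$. Then $\operatorname{rad}I=(x)$, $x\notin I$ and $x^2\in I$, so $\mu_I=2$.

We want to bound $\mu_I$ in terms of the degrees of generators of $I$. For one generator this is immediate. Let $I=(f_1)$ with $f_1=\prod_i u_i^{e_i}$, where the $u_i$ are irreducible and pairwise non-associate. Then $\operatorname{rad}I=(\prod u_i)$, so $\mu_I=\max_i e_i$. Since $e_i\deg u_i\le\deg f_1$,
$$\mu_I\le\frac{\deg f_1}{\min_i\deg u_i}.$$
For $f_1=x^m$ this is an equality. The denominator has a geometric meaning.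

**Definition (degree).** The degree $\deg V$ of an irreducible affine variety $V\subset\mathbf k^n$ is the degree of its projective closure, and $\operatorname{codim}V$ is its codimension in $\mathbf k^n$.

A hypersurface $\{u=0\}$ with $u$ irreducible has degree $\deg u$, and an affine-linear subspace has degree $1$. So the denominator above is the smallest degree of a component of $V(I)$. The inequality to be studied extends this to $k$ generators and to all associated primes. Let $I=(f_1,\dots,f_k)\neq\mathbf k[X]$ with all $f_j\ne0$, write $D_j=\deg f_j$, and number the generators so that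
$$D_2\ge D_3\ge\dots\ge D_k\ge D_1 .$$
Let $I=\bigcap_{i=1}^m q_i$ be an irredundant primary decomposition. The varieties $V(q_i)$ are then the zero sets of the associated primes of $I$. Put $r_i=\operatorname{codim}V(q_i)$, and for $t\in\{r_1,\dots,r_m\}$ let $d_t=\min\{\deg V(q_j):\operatorname{codim}V(q_j)=t\}$. The conjectured inequality, whose source is "On the Noether exponent" (https://www.impan.pl/shop/en/publication/transaction/download/product/85362), is
$$\mu_I\ \le\ B(I):=\max_{t\in\{r_1,\dots,r_m\}}\frac{D_1D_2\cdots D_t}{d_t}.\tag{1}$$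

An associated prime is *isolated* if it is minimal among the associated primes, and *embedded* otherwise. In $(x^2,xy)=(x)\cap(x^2,y)$ the prime $(x)$ is isolated and $(x,y)\supsetneq(x)$ is embedded. Here $D_1=D_2=2$ and $d_1=d_2=1$, so $B(I)=\max(2,4)=4\ge2=\mu_I$.

If $I$ has no embedded components, (1) is a known result, and every $r_i\le k$ by Krull's height theorem. An embedded component may have codimension larger than $k$, and then $D_1\cdots D_t$ has no meaning. So we study (1) for ideals that may have embedded components, under the restriction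
$$r_i\le k\quad\text{for all }i .$$

For principal ideals there are no embedded components, and (1) has just been proved. For two generators embedded components do occur, and (1) still holds.

**Proposition 1.** Inequality (1) is true if $k\le2$, embedded components allowed.

## 2. Two generators: Bézout still controls the embedded components

We prove Proposition 1 for $k=2$. Write $R=\mathbf k[X]$. Three textbook facts are used.

*(i) Containments are tested at associated primes.* The map $R/I\to\prod_{Q\in\operatorname{Ass}(R/I)}(R/I)_Q$ is injective. Hence $(\operatorname{rad}I)^\mu\subset I$ holds if and only if it holds after localizing at every $Q\in\operatorname{Ass}(R/I)$. So $\mu_I=\max_Q\mu_Q$, where $\mu_Q$ is the smallest $\mu$ with $(\operatorname{rad}I)^\mu_Q\subset I_Q$.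

*(ii) Complete intersections are unmixed.* If $h_1,h_2$ are nonzero and coprime and $K=(h_1,h_2)\ne R$, then $h_1,h_2$ is a regular sequence, and all associated primes of $K$ have height $2$.

*(iii) Bézout with multiplicities.* In (ii), with $\alpha_i=\deg h_i$ and $\lambda_Q=\operatorname{length}(R_Q/K_Q)$,
$$\sum_{Q\in\operatorname{Ass}(R/K)}\lambda_Q\deg V(Q)\le\alpha_1\alpha_2 .$$
To see this, homogenize $h_1,h_2$ with a new variable $r$ to forms $H_1,H_2\in S=R[r]$. They are coprime, because $r$ divides neither of them and any other common factor would give a common factor of $h_1,h_2$ on setting $r=1$. So $S/(H_1,H_2)$ has Hilbert series $(1-T^{\alpha_1})(1-T^{\alpha_2})/(1-T)^{n+1}$ and degree $\alpha_1\alpha_2$. This degree is the sum of length times degree over the minimal primes. Those not containing $r$ are the homogenizations of the $Q\in\operatorname{Ass}(R/K)$. They have degree $\deg V(Q)$ and the same lengths $\lambda_Q$, because $S_r/(H_1,H_2)$ is, after the substitution $X_i\mapsto X_i r$, the Laurent polynomial ring $(R/K)[r,r^{-1}]$.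

**Step 1: divide out the common factor.** Write $f_i=uh_i$ with $h_1,h_2$ coprime, and $u=\prod u_i^{e_i}$ up to a unit, with $u_i$ irreducible and pairwise non-associate. Put $\gamma=\deg u$, $\alpha_i=\deg h_i$, $K=(h_1,h_2)$. Then
$$I=uK,\qquad D_1=\gamma+\alpha_1,\qquad D_2=\gamma+\alpha_2 .$$
If $K=R$, then $I=(u)$ and $\mu_I=\max e_i\le\gamma/d_1\le D_1/d_1$. From now on $K\ne R$. Then neither $h_i$ is constant, so $\alpha_1,\alpha_2\ge1$, and (ii) and (iii) apply.

**Step 2: find the associated primes.** Multiplication by $u$ gives an exact sequence $0\to R/K\to R/uK\to R/u\to0$, since $ru\in uK$ means $r\in K$. Hence $\operatorname{Ass}(R/K)\subset\operatorname{Ass}(R/I)\subset\operatorname{Ass}(R/K)\cup\operatorname{Ass}(R/u)$. Each $(u_i)$ has height one and contains $I\neq0$, so it is a minimal prime of $I$. Therefore $\operatorname{Ass}(R/I)=\operatorname{Ass}(R/u)\cup\operatorname{Ass}(R/K)$. The codimension-one components are the $\{u_i=0\}$, and those of codimension two are the $V(Q)$ with $Q\in\operatorname{Ass}(R/K)$. In particular $r_i\le2$ holds automatically. We bound $\mu_Q$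 for each kind.

**Step 3: the primes $(u_i)$.** Let $Q=(u_i)$. Since $K$ has height $2$, $K\not\subset Q$ and $K_Q=R_Q$. So $I_Q=u_i^{e_i}R_Q$ and $\mu_Q=e_i\le\gamma/d_1\le D_1/d_1$.

**Step 4: primes of $K$ not containing $u$.** Let $Q\in\operatorname{Ass}(R/K)$ and $\lambda=\lambda_Q$. By (iii), $\lambda d_2\le\lambda\deg V(Q)\le\alpha_1\alpha_2$. Also $(QR_Q)^\lambda\subset K_Q$, because in a local Artinian ring of length $\lambda$ the $\lambda$-th power of the maximal ideal is $0$. If $u\notin Q$, then $I_Q=K_Q$, so $\mu_Q\le\lambda\le\alpha_1\alpha_2/d_2\le D_1D_2/d_2$.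

**Step 5: primes of $K$ containing $u$.** These are the embedded ones. Here $(\operatorname{rad}I)_Q=\operatorname{rad}(uR_Q)\cap QR_Q=vR_Q$ with $v=\prod_{u_i\in Q}u_i$. Let $e=\max\{e_i:u_i\in Q\}$. Then $v^e\in uR_Q$ and $v^\lambda\in K_Q$, so $v^{e+\lambda}\in uK_Q=I_Q$ and $\mu_Q\le e+\lambda$. As before $ed_1\le\gamma$.

If $\lambda\le\alpha_1/d_1$, then $e+\lambda\le(\gamma+\alpha_1)/d_1=D_1/d_1$.

If $\lambda>\alpha_1/d_1$, then $\alpha_1\alpha_2/d_2\ge\lambda>\alpha_1/d_1$, so $d_2<\alpha_2d_1$ and $d_2e\le\alpha_2d_1e\le\alpha_2\gamma$. Hence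
$$d_2(e+\lambda)\le\alpha_2\gamma+\alpha_1\alpha_2=\alpha_2(\gamma+\alpha_1)\le(\gamma+\alpha_1)(\gamma+\alpha_2)=D_1D_2 .$$
In all cases $\mu_Q\le B(I)$, which proves Proposition 1. $\blacksquare$

What changes for more generators? The proof used that an embedded prime $Q$ of $I$ is an *isolated* prime of another ideal $K$ with two generators of controlled degree. So Bézout gave $\deg V(Q)\le\alpha_1\alpha_2$. For $k>2$ no such factorization is available, and Bézout bounds only degrees of isolated components. An embedded component of codimension $t$ whose degree exceeds $D_1\cdots D_t$ contributes less than $1$ to $B(I)$. On the other hand, any nonradical ideal has $\mu_I\ge2$.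

## 3. The two inequalities that a counterexample needs, and the results

Suppose $I$ has exactly two associated primes $J\subsetneq P$, with $\operatorname{rad}I=J\neq I$. Then (1) fails as soon as both quotients in $B(I)$ are below $2$. That means:

* $\deg V(J)>\frac12D_1\cdots D_r$ with $r=\operatorname{codim}V(J)$;
* $\deg V(P)>\frac12D_1\cdots D_t$ with $t=\operatorname{codim}V(P)\le k$.

**Theorem 2.** Let $\beta\ge3$, $g\ge4$ be integers, and put $p=g+2$, $k=g+4$, $n=2p+7$, $D=(\beta+2)g$. There is an ideal $I=(f_1,\dots,f_k)\subset R:=\mathbf k[X_1,\dots,X_n]$ with $f_j\ne0$ and $\deg f_j\le D$ such that: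

1. $\operatorname{Ass}(R/I)=\{J,P\}$ with $J\subsetneq P$ primes, $\operatorname{codim}V(J)=2$, $\operatorname{codim}V(P)=7\le k$, and $\operatorname{rad}I=J\ne I$. Hence $\mu_I\ge2$.
2. $\deg V(J)=e:=\frac12\big((\beta+1)^2g^2+\beta^2g^2+g\big)$.
3. $\deg V(P)>g^8/24$.

**Consequence: inequality (1) is false over every algebraically closed field, even when all $r_i\le k$.** Take $\beta=3$ and $g=10^6$, so $D=5g$, and number the $f_j$ so that the ordering condition holds. Then
$$\frac{D_1D_2}{d_2}\le\frac{25g^2}{(25g^2+g)/2}=\frac{50g}{25g+1}<2,\qquad\frac{D_1\cdots D_7}{d_7}<\frac{24\cdot5^7g^7}{g^8}=\frac{1875000}{10^6}<2 ,$$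
so $B(I)<2\le\mu_I$.

**Theorem 3.** For all $m\in\mathbb N$ and $\eta>0$ there is an ideal $I$, with all $r_i\le k$, such that $B(I)\le1+\eta$ and $\mu_I\ge m$. So no bound $\mu_I\le F(B(I))$ holds for any function $F$ bounded on $[0,2]$; in particular no bound $\mu_I\le c\cdot B(I)$ holds.

Sections 4–8 construct the ideal of Theorem 2, and Section 9 proves Theorem 3. The smallest $k$ for which (1) fails is not determined here.

## 4. Where can a subideal of $J$ differ from $J$? A count of local generators

The natural plan is to fix a prime $J$ of large degree and take for $I$ the ideal of $k$ combinations of generators of $J$. The embedded components then come from $M=J/I$. Indeed, from $0\to M\to R/I\to R/J\to0$ we get $\operatorname{Ass}(R/I)\subset\operatorname{Ass}(M)\cup\{J\}$.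

First try a complete intersection $J=(u_1,\dots,u_c)$ of height $c$, with $f_j=\sum_ic_{ji}u_i$ and $C=(c_{ji})$ of size $k\times c$. At a point $x\in V(J)$ the relations among the $u_i$ are Koszul relations and vanish, so $J\otimes\mathbf k(x)=\mathbf k^c$. Hence $M\otimes\mathbf k(x)$ is the cokernel of $C(x)^T:\mathbf k^k\to\mathbf k^c$. By Nakayama,
$$\operatorname{Supp}M\cap V(J)=\{x\in V(J):\operatorname{rank}C(x)<c\}.$$
The $k\times c$ matrices of rank $<c$ (with $k\ge c$) have codimension $k-c+1$. If the locus has this expected codimension in $V(J)$, or is empty, then every associated prime $Q\supsetneq J$ of $I$ has height at least $c+(k-c+1)=k+1$. It then violates the restriction $r_i\le k$, by exactly one.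

The same count shows what to look for. Let $R^m\xrightarrow{A}R^p\to J\to0$ be a presentation, and let $\operatorname{coker}A(x)$ have dimension $q$; this $q$ is the number of generators that $J$ needs at $x$. Then $k$ general combinations fail to generate $J$ there in expected codimension $k-q+1$. On a locus $Y_q$ where $J$ needs $q$ generators, the total expected codimension is $\operatorname{codim}Y_q+k-q+1$, and this is at most $k$ exactly when
$$\operatorname{codim}Y_q\le q-1 .$$
So $J$ must need many generators along a locus of small codimension. For a *general* $p\times(p-1)$ matrix $A$, whose maximal minors generate $J$, the locus $\operatorname{rank}A\le p-q$ has codimension $q(q-1)$, which is too large for $q\ge2$. The way out is to concentrate the rank drop. We build $A$ from a linear matrix $L(a)$ in three variables that has full rank for every $a\ne0$ and is zero at $a=0$. On $\{a=0\}$, of codimension only $3$, the ideal will need $q=p-1$ generators wherever $w\neq0$. With $k=p+2$ the total expected codimension is $3+k-(p-1)+1=7$, however large $k$ is.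

The degree can then become large because the size $k$ of the matrix $C$ enters binomially. The locus in $P$ will involve a curve of points $z$ where $\operatorname{rank}C(z)<p$, with $C$ of degree $g$ in four variables. Its degree will be governed by $\binom k4g^4$, which for $k\approx g$ has order $g^8$, against $D^7$ of order $g^7$. This also explains the shape of $C$. Suppose we put $c=k-p+1$ for the codimension of the rank locus, with $c+1$ variables $z$. The expected codimension of $V(P)$ is $c+4$, and the analogous number is $\binom k{c+1}g^{c+1}$, of order $g^{2c+2}$. It beats $g^{c+4}$ exactly when $c\ge3$.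

## 5. A determinantal prime of codimension two

Put $p=g+2$, $b=\beta g$, $N=p-2+b=(\beta+1)g$, and
$$R=\mathbf k[a_0,a_1,a_2,\ s_0,\dots,s_{p-1},\ t_0,\dots,t_{p-1},\ z_1,\dots,z_4],\qquad w_i=s_i+t_i^b ,$$
a polynomial ring in $2p+7$ variables. Let $L=L(a)$ be the $p\times(p-2)$ matrix with entries $L_{j,j}=a_0$, $L_{j+1,j}=a_1$, $L_{j+2,j}=a_2$ for $0\le j\le p-3$, and zeros elsewhere. It is the matrix of multiplication by $a_0+a_1T+a_2T^2$ from polynomials of degree $<p-2$ to polynomials of degree $<p$. Multiplication by a nonzero polynomial is injective, so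
$$\operatorname{rank}L(a)=p-2\quad\text{for every }a\neq0 .$$
Let $A=[L\,|\,w]$, of size $p\times(p-1)$, let $\Delta_0,\dots,\Delta_{p-1}$ be its signed maximal minors, and $J=(\Delta_0,\dots,\Delta_{p-1})$. Then $\deg\Delta_i\le(p-2)+b=N$. For $p=3$ the matrix $A$ would have columns $(a_0,a_1,a_2)$ and $(w_0,w_1,w_2)$, and $J$ would be generated by its three $2\times2$ minors.

We recall the Hilbert–Burch theorem (Eisenbud, *Commutative Algebra*, Thm 20.15): if the ideal of maximal minors of a $p\times(p-1)$ matrix $A$ over a polynomial ring is proper of height at least $2$, then it is resolved by $A$ as in (2) below.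

**Step 1: the height of $J$ is $2$, and $J$ is unmixed.** If $a=0$, then $A$ has zero columns and all $\Delta_i$ vanish. If $a\ne0$, then $A$ has rank $<p-1$ exactly when $w\in\operatorname{im}L(a)$. So the zero set of $J$ is $\{a=0\}$, of codimension $3$, together with $\{a\ne0,\ w\in\operatorname{im}L(a)\}$. Since $(a,s,t,z)\mapsto(a,w,t,z)$ is an automorphism of affine space, we may use $w$ as coordinates. For each $(a,t,z)$ with $a\neq0$ the condition on $w$ cuts out a linear space of dimension $p-2$ in $\mathbf k^p$. So the second set has codimension $2$, and $\operatorname{ht}J=2$. Hilbert–Burch gives the exact sequence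
$$0\to R^{p-1}\xrightarrow{\ A\ }R^p\xrightarrow{(\Delta_i)}J\to0 .\tag{2}$$
Thus $R/J$ has projective dimension at most $2$. If $Q\in\operatorname{Ass}(R/J)$, then $(R/J)_Q$ has depth $0$, so by Auslander–Buchsbaum $\operatorname{ht}Q=\operatorname{depth}R_Q=\operatorname{pd}(R/J)_Q\le2$. As $\operatorname{ht}J=2$, every associated prime of $J$ has height exactly $2$.

**Step 2: $J$ is prime where a minor of $L$ is inverted.** Let $\delta\in\mathbf k[a]$ be a nonzero $(p-2)$-minor of $L$. Over $\mathbf k[a]_\delta$ row operations give $\Theta\in GL_p$ with $\Theta L=\binom{\mathrm{Id}}{0}$. Put $w'=\Theta w$. The maximal minors of $A$ and of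
$$\Theta A=\left[\tbinom{\mathrm{Id}}{0}\,\Big|\,w'\right]$$
generate the same ideal. Deleting a row $j<p-2$ leaves a zero column. Deleting row $p-1$ or $p-2$ gives $\pm w'_{p-2}$ or $\pm w'_{p-1}$. So $JR_\delta=(w'_{p-2},w'_{p-1})$. Now $R_\delta=\mathbf k[a]_\delta[s,t,z]=\mathbf k[a]_\delta[w,t,z]=\mathbf k[a]_\delta[w',t,z]$ is a polynomial ring over $\mathbf k[a]_\delta$ in which $w'_{p-2},w'_{p-1}$ are two of the variables. Hence $JR_\delta$ is prime. The quotient is a domain containing $\mathbf k[a]$, so the ideal stays prime, in particular proper, after inverting a second nonzero minor $\delta'$.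

**Step 3: $J$ is prime.** We glue. The $(p-2)$-minors of $L$ have only $a=0$ as a common zero, so a prime of $R$ containing all of them contains $(a_0,a_1,a_2)$, which has height $3$. By Step 1 each associated prime of $J$ therefore avoids some nonzero minor $\delta$. For each $\delta$ exactly one associated prime of $J$ avoids $\delta$, since $JR_\delta$ is prime. For two minors $\delta,\delta'$ these primes coincide: $JR_{\delta\delta'}$ is proper, so some associated prime avoids both. Hence $J$ has exactly one associated prime $J'$, and $J$ is $J'$-primary. Choose $\delta\notin J'$. Then $JR_\delta$ is prime and $J'$ is its contraction, so $JR_\delta=J'R_\delta$. Contracting to $R$, and using that $J$ is $J'$-primary with $\delta\notin J'$, we get $J=J'$.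

**Step 4: the homogeneous ideal of the projective closure of $V(J)$.** We compute the degree from a resolution, so we need this ideal. In $S=\mathbf k[a,s,t,z,r]$ put $w_i^h=s_ir^{b-1}+t_i^b$ and $A^h=[L\,|\,w^h]$, and let $J^h$ be the ideal of maximal minors of $A^h$. It is generated by forms of degree $N$, and setting $r=1$ gives $J$. Its zero set consists of three parts:

* a part in $\{a=0\}$, of codimension $3$;
* the part with $a\ne0$, $r\ne0$: for fixed $a,r,t,z$ the vector $s$ lies in an affine subspace of codimension $2$, so the codimension is $2$;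
* the part with $a\neq0$, $r=0$, given by $(t_i^b)_i\in\operatorname{im}L(a)$. The map $t\mapsto(t_i^b)$ is finite and surjective, so the preimage of the $(p-2)$-dimensional space $\operatorname{im}L(a)$ has dimension $p-2$. The part has codimension $2$ inside $\{r=0\}$, hence $3$ in total.

So $\operatorname{ht}J^h=2$. As in Step 1, Hilbert–Burch applies, and all associated primes of $J^h$ have height $2$. Moreover $V(J^h)\cap\{r=0\}$ has codimension at least $3$, so $r$ lies in no associated prime of $J^h$ and is a nonzerodivisor on $S/J^h$. If $F$ is a form with $F|_{r=1}\in J$, then $r^mF\in J^h$ for some $m$, hence $F\in J^h$. So $J^h$ is the homogenization of $J$, that is, the homogeneous ideal of the projective closure of $V(J)$.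

**Step 5: the degree.** The first $p-2$ columns of $A^h$ have degree $1$ and the last has degree $b$, so the resolution is
$$0\to S(-N-1)^{p-2}\oplus S(-N-b)\to S(-N)^p\to S .$$
The Hilbert series of $S/J^h$ is $\Phi(T)/(1-T)^{n+1}$ with $\Phi(T)=1-pT^N+(p-2)T^{N+1}+T^{N+b}$. In codimension $2$ we have $\Phi(T)=(1-T)^2\Phi_1(T)$, where $\Phi_1(1)$ is the degree, so the degree is $\frac12\Phi''(1)$. One checks that $\Phi(1)=0$ and $\Phi'(1)=-N+(p-2)+b=0$. Hence
$$\deg V(J)=\tfrac12\big(\Phi''(1)+\Phi'(1)\big)=\tfrac12\big((p-2)(N+1)^2+(N+b)^2-pN^2\big)=\tfrac12\big(N^2+b^2+p-2\big)=e .$$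
The second equality holds because $\Phi''+\Phi'$ at $1$ sums coefficient times squared exponent. The third uses $2N(p-2)+2Nb=2N^2$. This proves Theorem 2(2). $\blacksquare$

A check: for $p=3$, $b=1$ the formula gives $\frac12(4+1+1)=3$, the degree of the variety of $3\times2$ matrices of rank $\le1$.

The variables $t_i$ and the exponent $b$ serve the first inequality of Section 3. With $b=1$ we would have $N=g+1$ and degree bound $N+g=2g+1$ for the generators $f_j$ of Section 7. The estimate would be $(2g+1)^2/\deg V(J)=2(2g+1)^2/\big((g+1)(g+2)\big)$, which exceeds $2$ and tends to $8$. With $b=\beta g$ the requirement $e>D^2/2$ reads $(\beta+1)^2+\beta^2+\frac1g>(\beta+2)^2$, that is, $(\beta-3)(\beta+1)+\frac1g>0$. This holds exactly when $\beta\ge3$, and for $\beta=3$ the identity $4^2+3^2=5^2$ leaves only the term $\frac1g$.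

## 6. A curve in $\mathbb P^4\times\mathbb P^{p-1}$ and the matrix $C$

Let $k=p+2=g+4$. We now choose the coefficients of the combinations. A row of $C$ is a $p$-tuple of forms $c_i$ of degree $g$ in $z_0,\dots,z_4$, and we view it as the bihomogeneous form $\sum_ic_i(z)\kappa_i$. So let
$$\mathcal W=H^0(\mathbb P^4\times\mathbb P^{p-1},\mathcal O(g,1)).$$
The bundle $\mathcal O(g,1)$ is very ample. A point $(z,[\kappa])$ is a common zero of all rows exactly when $C(z)\kappa=0$. As a small model, one form $c_0(z)\kappa_0+c_1(z)\kappa_1$ on $\mathbb P^1\times\mathbb P^1$, with $c_0,c_1$ of degree $g$ without common zero, defines the graph of $z\mapsto[c_1(z):-c_0(z)]$. With $H_1,H_2$ the hyperplane classes of the two factors, its class is $gH_1+H_2$. It meets $H_1$ once and $H_2$ in $g$ points, counted with multiplicity.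

We must avoid the vectors $\kappa$ for which $a\ne0$ could survive in $M$. Put
$$\Sigma=\{[\kappa]\in\mathbb P^{p-1}:\ \kappa L(a)=0\text{ for some }a\neq0\}.$$
For each $[a]\in\mathbb P^2$ the left kernel of $L(a)$ has dimension $2$. So the incidence variety $\{([a],[\kappa]):\kappa L(a)=0\}$ is closed, with fibers $\mathbb P^1$ over $\mathbb P^2$. Hence $\Sigma$ is closed and $\dim\Sigma\le3$.

**Step 1: the choice.** Choose $C_1,\dots,C_k\in\mathcal W$ one after the other. Let $X_0=\mathbb P^4\times\mathbb P^{p-1}$, and let $X_{j-1}$ be the common zero scheme of $C_1,\dots,C_{j-1}$. Require of $C_j\ne0$ that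

* $X_j=X_{j-1}\cap\{C_j=0\}$ is smooth and irreducible of dimension $\dim X_{j-1}-1$;
* $C_j$ vanishes identically on no irreducible component of $X_{j-1}\cap(\mathbb P^4\times\Sigma)$ and on no irreducible component of $X_{j-1}\cap\{z_0=0\}$.

Each condition holds for all $C_j$ in a nonempty open subset of the affine space $\mathcal W$, so all can be met at once. The first condition is Bertini's theorem for hyperplane sections of a smooth irreducible projective variety of dimension at least $2$, valid in any characteristic: a general section is smooth, and it is connected, hence irreducible (Hartshorne II.8.18, III.7.9.1). It applies because $\dim X_{j-1}=p+3-(j-1)\ge2$ for $j\le k=p+2$. For the second, choose one point on each of the finitely many components. Since $\mathcal O(g,1)$ has no base points, the forms vanishing at a given point form a proper linear subspace of $\mathcal W$.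

**Step 2: properties of $\Gamma=X_k$.**

* (a) $\Gamma$ is a smooth irreducible curve, since $p+3-k=1$.
* (b) $\Gamma\cap(\mathbb P^4\times\Sigma)=\emptyset$. Each step lowers the dimension of $X_j\cap(\mathbb P^4\times\Sigma)$ by at least one until it is empty, and initially the dimension is at most $7<8\le k$.
* (c) $\Gamma\cap\{z_0=0\}$ is finite, by the same argument, since $\dim(\{z_0=0\}\times\mathbb P^{p-1})=p+2=k$.

The class of $\Gamma$ is $(gH_1+H_2)^k$, and among monomials of top degree only $H_1^4H_2^{p-1}=1$ is nonzero. Since $k-3=p-1$,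
$$H_1\cdot\Gamma=\binom k3g^3>0,\qquad H_2\cdot\Gamma=\binom k4g^4 .\tag{3}$$

**Step 3: the rank of $C$ drops by at most one.** Let $C^h(z)$ be the $k\times p$ matrix of forms with rows $C_j$, and let $C(z)=(c_{ji})=C^h(1,z_1,\dots,z_4)$. Each row of $C$ is nonzero, because dehomogenization is injective on forms of degree $g$.

* (d) $\operatorname{rank}C^h(z)\ge p-1$ for all $z\in\mathbb P^4$. Indeed, the fiber of $\Gamma\to\mathbb P^4$ over $z$ is $\mathbb P(\ker C^h(z))$. A fiber of positive dimension would be all of the irreducible curve $\Gamma$. Then $\Gamma$ would miss the preimage of a hyperplane not containing $z$, contradicting $H_1\cdot\Gamma>0$. In particular $\Gamma\to\mathbb P^4$ is injective.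

Let $\Gamma^\circ=\Gamma\cap\{z_0\ne0\}$, which is nonempty by (c) and irreducible by (a). Its image in $\mathbf k^4$ is
$$Z=\{z\in\mathbf k^4:\operatorname{rank}C(z)<p\}.$$
For $z\in Z$ let $[\kappa(z)]$ be the unique point with $(z,[\kappa(z)])\in\Gamma$.

## 7. The ideal $I$ and the module $J/I$

Let
$$f_j=\sum_ic_{ji}(z)\Delta_i\quad(1\le j\le k),\qquad I=(f_1,\dots,f_k)\subset J .$$
Then $\deg f_j\le N+g=(\beta+2)g=D$. Also $f_j\ne0$. Otherwise, by (2), the $j$-th row of $C$ lies in $\operatorname{im}A$; setting $a=s=t=0$ makes $A=0$ without changing $c_{ji}(z)$, so the row is zero, a contradiction. Number the $f_j$ so that the ordering condition holds.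

Let $M=J/I$. By (2),
$$M\cong R^p/(\operatorname{im}A+\operatorname{im}C^T),\qquad e_i\mapsto\Delta_i .$$
For $h\in\mathbf k[z]$ and the principal open set $U=\{h\neq0\}\subset\mathbf k^4$ write $\mathcal O(U)=\mathbf k[z]_h$, $R_U=R_h=\mathcal O(U)[a,s,t]$, $M_U=M_h$.

**Step 1: $M$ vanishes away from $Z$.** If $z^0\notin Z$, some $p$-minor of $C$ is nonzero at $z^0$ and hence is a unit on a principal neighborhood $U$ of $z^0$. Then $C^T$ is surjective over $U$ and $M_U=0$.

**Step 2: $M$ near a point of $Z$.** The aim is to show that $M_U$ is $R_U$ modulo a prime. Let $z^0\in Z$. By (d), on a principal neighborhood $U$ some $(p-1)$-minor of $C$ is a unit. Row and column operations give invertible matrices $E,F$ over $\mathcal O(U)$ with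
$$ECF=\begin{pmatrix}\mathrm{Id}_{p-1}&0\\0&u\end{pmatrix},\qquad u=(u_1,u_2,u_3)^T,\qquad\mathfrak a:=(u_1,u_2,u_3),$$
where $u$ has $k-(p-1)=3$ entries. The rows of $C$ and of $EC$ span the same submodule of $\mathcal O(U)^p$. The isomorphism $v\mapsto vF$ carries it to the span of the first $p-1$ basis vectors and of $u_1,u_2,u_3$ times the last one. Hence
$$\mathcal O(U)^p/(\text{rows of }C)\cong\mathcal O(U)/\mathfrak a,\qquad e_i\mapsto\kappa_i:=\text{the }i\text{-th entry of the last column of }F .$$

The same matrices describe the part $\Gamma_U$ of $\Gamma$ over $U$. Substitute $\kappa=Fy$ in the equations $C\kappa=0$. They become $y=(0,\dots,0,y_{\mathrm{last}})$ and $u\,y_{\mathrm{last}}=0$, where $y_{\mathrm{last}}$ is invertible because $y$ represents a point of projective space. So, as a scheme, $\Gamma_U=\operatorname{Spec}\mathcal O(U)/\mathfrak a$, and $(\kappa_i)$ represents $[\kappa(z)]$. It is nonempty, so by (a) the ring $\mathcal O(\Gamma_U)=\mathcal O(U)/\mathfrak a$ is a domain of dimension $1$. Since the last column of $F$ is nonzero at $z^0$, we may shrink $U$ so that some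 $\kappa_{i_0}$ is a unit on $U$.

Now impose the columns of $A$ as well:
$$M_U\cong\mathcal O(\Gamma_U)[a,s,t]\Big/\Big(a_0\kappa_j+a_1\kappa_{j+1}+a_2\kappa_{j+2}\ (0\le j\le p-3),\ \ \sum_i\kappa_i(s_i+t_i^b)\Big).\tag{4}$$
By (b), at each point of $\Gamma_U$ the vector $\kappa$ satisfies $\kappa L(a)\ne0$ for all $a\ne0$, so the $(p-2)\times3$ matrix with rows $(\kappa_j,\kappa_{j+1},\kappa_{j+2})$ has rank $3$ there. Thus its $3\times3$ minors have no common zero on $\Gamma_U$ and generate the unit ideal of $\mathcal O(\Gamma_U)$. By Cramer's rule each such minor times each $a_i$ lies in the ideal of the first group of relations. So that group generates exactly $(a_0,a_1,a_2)$. The last relation can be solved for $s_{i_0}$, as $\kappa_{i_0}$ is a unit. Therefore $M_U$ is a polynomial ring over the domain $\mathcal O(\Gamma_U)$ in the $2p-1$ variables $t_0,\dots,t_{p-1}$ and $s_i$ $(i\ne i_0)$. As a cyclic $R_U$-module, $M_U\cong R_U/P_U$ with $P_U$ prime. Call such a $U$ *good*; every point of $Z$ has a good neighborhood.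

**Step 3: the primes $P_U$ come from one prime $P$.** Let $U=\{h\ne0\}$ and $U'=\{h'\ne0\}$ be good. Since $\Gamma^\circ$ is irreducible, its nonempty open subsets $\Gamma_U,\Gamma_{U'}$ meet. So $h'$ is nonzero in $\mathcal O(\Gamma_U)\subset R_U/P_U$, that is, $h'\notin P_U$. Likewise $h\notin P_{U'}$. Annihilators of finitely generated modules commute with localization, so $P_UR_{hh'}=\operatorname{Ann}(M_{hh'})=P_{U'}R_{hh'}$, and this ideal is prime. Contracting to $R$ gives $P_U\cap R=P_{U'}\cap R=:P$. So $P$ is a prime independent of the good set $U$, and $PR_U=P_U$.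

**Step 4: $\operatorname{Ass}(M)=\{P\}$, and $M$ is a torsion-free $R/P$-module.** Let $Q\in\operatorname{Ass}(M)$. The proper ideal $Q\cap\mathbf k[z]$ lies in the maximal ideal of some point $z^0\in\mathbf k^4$. If $h(z^0)\ne0$, then $h\notin Q$, so $QR_h\in\operatorname{Ass}(M_h)$ and $M_h\ne0$. By Step 1, $z^0\in Z$. Take $h$ with $U=\{h\ne0\}$ good and containing $z^0$. Then $QR_h=P_U$, hence $Q=P$. Since $Z\neq\emptyset$, $M\ne0$, so $\operatorname{Ass}(M)=\{P\}$. Also $PM=0$, because this holds over good sets and $M$ vanishes near points outside $Z$. Elements of $R\setminus P$ are nonzerodivisors on $M$, so $M$ is torsion-free over $R/P$.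

**Step 5: codimension and zero set of $P$.** Inverting a nonzero element does not change the dimension of a finitely generated domain over $\mathbf k$, so $\dim R/P=\dim R_U/P_U=1+(2p-1)=2p$. Since $n=2p+7$, $\operatorname{codim}V(P)=7$. By Step 4, $V(P)=\operatorname{Supp}M$. Reading off (4) over good sets and using Step 1 elsewhere,
$$V(P)=\{a=0,\ z\in Z,\ \textstyle\sum_i\kappa_i(z)w_i=0\}.\tag{5}$$

**Step 6: proof of Theorem 2(1).** From $0\to M\to R/I\to R/J\to0$ we get $\{P\}\subset\operatorname{Ass}(R/I)\subset\{P,J\}$ and $V(I)=V(J)\cup\operatorname{Supp}M$. By (5), $V(P)\subset\{a=0\}\subset V(J)$. So $V(I)=V(J)$ and $\operatorname{rad}I=J$, as $J$ is prime. Being the minimal prime of $I$, $J$ is associated. Hence $\operatorname{Ass}(R/I)=\{J,P\}$, with $J\subset P$, and $J\ne P$ because the heights are $2$ and $7$. Since $M\neq0$, $\operatorname{rad}I=J\not\subset I$, so $\mu_I\ge2$. Finally $2<7\le g+4=k$. $\blacksquare$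

## 8. The degree of the embedded component

It remains to prove Theorem 2(3). We cut $V(P)$ with a linear space in many points. We recall the Bézout inequality (Heintz 1983, Thm 1; Fulton, *Intersection Theory*, Ex. 8.4.6): for irreducible affine varieties $V,\Lambda\subset\mathbf k^n$, the number of irreducible components of $V\cap\Lambda$ is at most $\deg V\cdot\deg\Lambda$.

**Step 1: many points on $\Gamma$.** Let $\ell=\sum_i\ell_i^h(z)\kappa_i\in H^0(\mathcal O(1,1))$ be general, the $\ell_i^h$ being linear forms in $z_0,\dots,z_4$. Since $\mathcal O(1,1)$ is very ample, Bertini shows that $\{\ell=0\}\cap\Gamma$ is reduced. It therefore consists of exactly $(H_1+H_2)\cdot\Gamma=\binom k4g^4+\binom k3g^3$ distinct points, by (3). By generality they avoid the finite set $\Gamma\cap\{z_0=0\}$ of (c). By (d) they have distinct images in $Z$.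

**Step 2: these points as a linear section of $V(P)$.** Put $\ell_i(z)=\ell_i^h(1,z_1,\dots,z_4)$ and
$$\Lambda=\{a=0,\ t=0,\ s_i=\ell_i(z)\text{ for all }i\},$$
a $4$-dimensional affine-linear subspace with coordinates $z$, on which $w_i=\ell_i(z)$. By (5),
$$V(P)\cap\Lambda\cong\{z\in Z:\textstyle\sum_i\kappa_i(z)\ell_i(z)=0\},$$
which is exactly the set of images found in Step 1.

**Step 3: the bound.** Since $\deg\Lambda=1$, the Bézout inequality gives
$$\deg V(P)=\deg V(P)\cdot\deg\Lambda\ \ge\ \#(V(P)\cap\Lambda)=\binom k4g^4+\binom k3g^3\ >\ \binom{g+4}4g^4\ >\ \frac{g^8}{24}.$$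
This proves Theorem 2, and with $\beta=3$, $g=10^6$ it disproves (1), as computed in Section 3. $\blacksquare$

## 9. Tensor powers: bounded $B(I)$, unbounded $\mu_I$

We prove Theorem 3. Sums of ideals in disjoint variables multiply degrees and add codimensions, so the quotients in $B(I)$ multiply. The one from the embedded component can be made less than $1$ and the one from $J$ as close to $1$ as we like, while the Noether exponent still grows.

**Step 1: the parameters.** We may assume $\eta\le1$. Choose $\nu\ge1$ with $\nu+1\ge m$. Put
$$\rho=\frac{2(\beta+2)^2}{(\beta+1)^2+\beta^2}>1 .$$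
As $\rho\to1$ for $\beta\to\infty$, we can choose $\beta\ge3$ with $\rho^\nu\le1+\eta$. Choose $g>24(\beta+2)^7$. Let $I_0\subset R_0$ be an ideal as constructed for Theorem 2, with primes $J_0,P_0$, module $M_0=J_0/I_0$, and $\delta:=\deg V(P_0)$. Then
$$\frac{D^2}{e}<\rho,\qquad\frac{D^7}{\delta}<\frac{24(\beta+2)^7}{g}<1 .$$
Take $\nu$ copies $I_i\subset R_i$ of $I_0$, with $J_i,P_i,M_i$, in disjoint sets of variables. Put $R=R_1\otimes_{\mathbf k}\cdots\otimes_{\mathbf k}R_\nu$ and $I=\sum_iI_iR$, so that $R/I=\bigotimes_iR_i/I_i$. The ideal $I$ is generated by $k=\nu(g+4)$ nonzero polynomials of degree at most $D$, numbered to satisfy the ordering condition.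

**Step 2: the associated primes.** We claim
$$\operatorname{Ass}(R/I)=\Big\{\sum_i\mathfrak p_iR:\ \mathfrak p_i\in\{J_i,P_i\}\Big\}.$$
Tensor products of domains over the algebraically closed field $\mathbf k$ are domains. So $R/\sum\mathfrak p_iR=\bigotimes_iR_i/\mathfrak p_i$ is a domain and each $\sum\mathfrak p_iR$ is prime.

For "$\supset$": since $\mathfrak p_i\in\operatorname{Ass}(R_i/I_i)$, there is an embedding $R_i/\mathfrak p_i\hookrightarrow R_i/I_i$. Tensoring over the field $\mathbf k$ gives $R/\sum\mathfrak p_iR\hookrightarrow R/I$.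

For "$\subset$": the sequences $0\to M_i\to R_i/I_i\to R_i/J_i\to0$ give a filtration of $R/I$ with successive quotients $\bigotimes_iE_i$, where $E_i\in\{M_i,R_i/J_i\}$. Each $E_i$ is a finitely generated torsion-free module over the domain $R_i/\mathfrak p_i$, with $\mathfrak p_i=P_i$ or $J_i$ respectively (Step 4 of Section 7 for $M_i$). So it embeds in a finite free $R_i/\mathfrak p_i$-module. Hence $\bigotimes E_i$ embeds in a finite free module over the domain $R/\sum\mathfrak p_iR$, and its only associated prime is $\sum\mathfrak p_iR$.

Dimensions add in tensor products. So a prime with exactly $j$ factors $P_i$ has codimension $t_j=2(\nu-j)+7j=2\nu+5j\le7\nu\le\nu(g+4)=k$.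

**Step 3: the degrees.** We show that degrees multiply for products. Let $\mathcal A$ be the coordinate ring of an affine variety $V$, and let $\mathcal A_{\le d}$ be the image of the polynomials of degree at most $d$. Then $d\mapsto\dim\mathcal A_{\le d}$ is the Hilbert function of the projective closure of $V$. Its generating series has a pole of order $\dim V+1$ at $T=1$ with leading coefficient $\deg V$. Multiplying by $1-T$, the series $\sum_d\dim(\mathcal A_{\le d}/\mathcal A_{\le d-1})T^d$ has a pole of order $\dim V$ with leading coefficient $\deg V$. For a second coordinate ring $\mathcal B$, choose vector space decompositions $\mathcal A_{\le d}=\bigoplus_{i\le d}\mathcal A'_i$ and $\mathcal B_{\le d}=\bigoplus_{i\le d}\mathcal B'_i$. Then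
$$(\mathcal A\otimes\mathcal B)_{\le d}=\sum_i\mathcal A_{\le i}\otimes\mathcal B_{\le d-i}=\bigoplus_{i+j\le d}\mathcal A'_i\otimes\mathcal B'_j .$$
So the series of $\mathcal A\otimes\mathcal B$ is the product of the two series, and the degree is the product of the degrees. Hence a prime with exactly $j$ factors $P_i$ has degree $e^{\nu-j}\delta^j$. Since the $t_j$ are distinct, $d_{t_j}=e^{\nu-j}\delta^j$.

**Step 4: the bound $B(I)$.** As $t_j=2(\nu-j)+7j$ and $\rho>1$,
$$B(I)\le\max_{0\le j\le\nu}\frac{D^{t_j}}{d_{t_j}}=\max_j\Big(\frac{D^2}{e}\Big)^{\nu-j}\Big(\frac{D^7}{\delta}\Big)^j\le\rho^\nu\le1+\eta .$$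

**Step 5: the exponent.** By Step 2, $\sum J_iR$ is the unique minimal element of $\operatorname{Ass}(R/I)$, so $\operatorname{rad}I=\sum_iJ_iR$. Choose $h_i\in J_i\setminus I_i$. Then $h_1\cdots h_\nu\in(\operatorname{rad}I)^\nu$. Its class in $R/I=\bigotimes R_i/I_i$ is $\bar h_1\otimes\cdots\otimes\bar h_\nu$, a tensor product over a field of nonzero vectors, so it is not zero. Hence $(\operatorname{rad}I)^\nu\not\subset I$ and $\mu_I\ge\nu+1\ge m$.

Since $\eta\le1$, these ideals have $B(I)\in[0,2]$ with $\mu_I$ arbitrarily large. So no $F$ bounded on $[0,2]$ satisfies $\mu_I\le F(B(I))$ for all of them. The choice $F(x)=cx$ gives the last assertion of Theorem 3. $\blacksquare$
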